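# Atomic in one variable but not in two: three elements without a maximal common divisor

## 1. A power series ring in which $t$ and $\beta_1t$ have no maximal common divisor

Let $B$ be a discrete valuation ring (DVR) with uniformizer $d$ and fraction field $F=B[1/d]$. You may think of $B=\mathbb Z_{(2)}$, $d=2$, $F=\mathbb Q$. Let $M=F(\beta_1,\beta_2)$ with $\beta_1,\beta_2$ algebraically independent over $F$, and let
$$D=B+tM[[t]],$$
the ring of power series over $M$ whose constant coefficient lies in $B$. A series in $D$ is a unit of $D$ exactly when its constant coefficient is a unit of $B$. So $d$ is a nonunit. On the other hand $tM[[t]]=d\cdot tM[[t]]$, so every series without constant term is divisible by $d$ in $D$, as often as we like.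

Let us try to factor $t$. If $t$ is a product of nonunits of $D$, exactly one factor has order $1$ in $t$. That factor, say $u$, equals $d\cdot(u/d)$, a product of two nonunits. So it is not irreducible, and $t$ is not a product of irreducible elements of $D$.

Next, look for a "largest" common divisor of $t$ and $\beta_1t$. Let $w$ divide both, $t=wu$ and $\beta_1t=wv$ in $D$. The order of $w$ is $0$ or $1$. If it is $1$, then $u$ and $v$ have order $0$, their constant coefficients lie in $B$, and $\beta_1$ is the quotient of these two coefficients. This would put $\beta_1$ in $F$, which is false. So $w$ has order $0$ and is invertible in $M[[t]]$. But then $t(wd)^{-1}$ and $\beta_1t(wd)^{-1}$ lie in $tM[[t]]\subset D$, so $wd$ is again a common divisor, properly larger than $w$. No common divisor is maximal. The same computation works for the triple $\{t,\beta_1t,\beta_2t\}$.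

Polynomials notice this. Suppose $f=tx+\beta_1t$ were a product of irreducible elements of $D[x]$. Over the fraction field of $D$ a linear polynomial is irreducible, so exactly one factor $p$ is nonconstant and $f=ep$ with $e\in D$ constant. Then $e$ is a common divisor of $t$ and $\beta_1t$. By the computation above, $ed$ is one too. So $p=d\cdot p'$ with $p'\in D[x]$, and $p$ is not irreducible, a contradiction.

For the triple, the polynomial $tx+\beta_1t+\beta_2t\,y$ in two variables behaves in the same way: it has degree one in $x$, and no field extension makes it factor. In one variable the natural candidate is $t(1+\beta_1x+\beta_2x^2)$, and a quadratic may well factor if the fraction field is large. So a bad pair is always visible to polynomials in one variable and a bad triple is always visible to polynomials in two variables. Could a bad triple be invisible in one variable? This is the subject of the following conjecture of Roitman, which we take from "Atomicity In Rings With Zero Divisors" and which uses two notions made precise in the next section.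

**Conjecture (Roitman).** For a domain $R$ the following are equivalent: (1) $R[x]$ is atomic; (2) $R[x,y]$ is atomic; (3) $R$ is an atomic MCD domain.

We shall prove that (2) and (3) are equivalent and imply (1), and that (1) implies neither (2) nor (3). The conjecture is false.

## 2. Maximal common divisors and polynomials of degree one

A *domain* is a commutative integral domain with identity.

**Definition 2.1.** A domain is *atomic* if every nonzero nonunit is a finite product of irreducible elements (*atoms*).

**Definition 2.2.** Let $S$ be a finite subset of a domain $R$. An element $e\in R$ is a *maximal common divisor* (MCD) of $S$ if $e$ divides every element of $S$ and every common divisor $c$ of $S$ with $e\mid c$ is an associate of $e$. The domain $R$ is an *MCD domain* if every finite subset has an MCD.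

The sets $\emptyset$ and $\{0\}$ have MCD $0$, so only finite sets with a nonzero element matter. For such $S$ a common divisor $e$ is nonzero, and the common divisors of $S$ that are multiples of $e$ are the elements $ec$ with $c$ a common divisor of $S/e=\{s/e:s\in S\}$. So $e$ is an MCD of $S$ if and only if $e$ is a common divisor and all common divisors of $S/e$ are units. We use this form throughout.

An MCD need not be a greatest common divisor. In $F[u^2,u^3]$ the common divisors of $u^5$ and $u^6$ are, up to units, $1,u^2,u^3$, because $u$ is not in the ring. Dividing by $u^2$ gives $\{u^3,u^4\}$ and dividing by $u^3$ gives $\{u^2,u^3\}$, and in both cases only units divide both elements. So $u^2$ and $u^3$ are two non-associated MCDs. In Section 1 the set $\{t,\beta_1t\}$ had none.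

**Definition 2.3.** A polynomial over $R$ is *primitive* if its only constant divisors are units. For instance, if $e$ is an MCD of the coefficients of $f\ne0$, then $f/e$ is primitive.

**Fact 2.4.** If $h\in R[x]$ is nonzero and primitive, then $h$ is a unit or a product of atoms of $R[x]$.

*Proof.* Induct on $\deg h$. A primitive constant divides itself, so it is a unit. Let $\deg h\ge1$ and suppose $h$ is not an atom, so $h=h_1h_2$ with nonunits $h_i$. A constant divisor of $h_i$ divides $h$, so each $h_i$ is primitive. Being a nonunit it is nonconstant. So both have degree smaller than $\deg h$, and induction applies. $\square$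

**Theorem A.** Let $R$ be a domain.

(a) $R[x,y]$ is atomic if and only if $R$ is an atomic MCD domain, and in that case $R[x]$ is atomic. So (2)⇔(3)⇒(1).

(b) If $R[x]$ is atomic, then $R$ is atomic and every subset of $R$ with at most two elements has an MCD.

**Step 1: being an atomic MCD domain passes from $R$ to $R[x]$.** This step gives (3)⇒(1), and applied twice it gives (3)⇒(2).

Let $R$ be an atomic MCD domain. A nonzero $f\in R[x]$ is $f=eh$ with $e$ an MCD of its coefficients and $h$ primitive. The constant $e$ is a unit or a product of atoms of $R$, which are atoms of $R[x]$ because factors of nonzero constants are constants. Fact 2.4 handles $h$. So $R[x]$ is atomic.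

Let $S\subset R[x]$ be finite with a nonzero element. Degrees of common divisors of $S$ are bounded, so choose a common divisor $h$ of maximal degree. If $c$ is a common divisor of $S/h$, then $hc$ is a common divisor of $S$, so $\deg c=0$: all common divisors of $S/h$ are constants. Let $e\in R$ be an MCD of the set of all coefficients of elements of $S/h$. A common divisor of $S/(eh)$ is a common divisor of $S/h$, hence a constant, and it divides all those coefficients divided by $e$. So it is a unit, and $eh$ is an MCD of $S$.

**Step 2: (2)⇒(3).** We read an MCD off an atomic factorization of a polynomial that cannot split over the fraction field $K$ of $R$.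

Let $R[x,y]$ be atomic. Factors of nonzero constants are constants, and units of $R[x,y]$ are constants, so $R$ is atomic. A one-element set $\{s\}$ has MCD $s$. Let $S=\{s_0,\dots,s_n\}$ with $n\ge1$ and $s_0\ne0$, and put
$$f=s_0x+\sum_{i\ge1}s_iy^{i-1}.$$
As a polynomial in $x$ over $K[y]$ it has degree one with leading coefficient $s_0\in K^*$, so it is irreducible in $K[x,y]$. Write $f$ as a product of atoms of $R[x,y]$. Exactly one of them, $p$, is nonconstant. Let $e\in R$ be the product of the others, so $f=ep$ and the coefficients of $p$ are the elements $s_i/e$ (possibly with zeros added). If $u\in R$ divides all of them, then $p=up'$ with $p'$ nonconstant, hence a nonunit. As $p$ is an atom, $u$ is a unit. So $e$ is an MCD of $S$.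

**Step 3: part (b).** Here one variable suffices. If $R[x]$ is atomic, then $R$ is atomic as in Step 2, and the same argument with $f=s_0x+s_1$, irreducible in $K[x]$, produces an MCD of $\{s_0,s_1\}$ when $s_0\ne0$. $\square$

So a counterexample to (1)⇒(3) with $R[x]$ atomic must fail on a set of at least three elements. The second theorem says that three is possible, and more.

**Theorem B.** For every integer $N\ge2$ and every DVR $B$ there is a domain $R\supset B$ with a unique maximal ideal such that

* $R[x]$ is atomic (hence $R$ is atomic);
* every subset of $R$ with at most $N$ elements has an MCD;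
* some subset of $R$ with $N+1$ elements has no MCD. So $R$ is not an MCD domain, and by Theorem A $R[x,y]$ is not atomic.

For $N=2$ this disproves the conjecture.

## 3. Repairing $\pi^2$: constant factors fail, linear factors survive

We try to repair the ring $D$ of Section 1. Write $t=\pi^2$. The bad elements were those infinitely divisible by $d$. We keep such an ideal, let $V=F+F\beta_1+F\beta_2$, and give its elements additional factorizations into elements that are not infinitely divisible by $d$.

**One repaired element.** Let $\kappa$ be a field containing $F(\beta_1,\beta_2)$ and an element $\tau$ transcendental over it. Put $O=\kappa[[\pi]]$, $Q=V\pi^2+\pi^3O$ and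
$$R_1=B+B\tau\pi+B\tau^{-1}\pi+B\tau^2\pi^2+B\tau^{-2}\pi^2+Q .$$
This is a ring: $(\tau\pi)(\tau^{-1}\pi)=\pi^2\in Q$, and products of three elements without constant term lie in $\pi^3O\subset Q$. An element with constant coefficient in $B^*$ is a unit: after scaling it is $1+z$ with $z\in\pi O\cap R_1$, and
$$(1+z)^{-1}=1-z+z^2-z^3(1+z)^{-1},\qquad z^3(1+z)^{-1}\in\pi^3O\subset Q. \tag{3.1}$$
Now $\tau\pi$ is an atom. Indeed, if $\tau\pi=uv$ with nonunits $u,v$, one of them, say $u$, has order $0$ with constant coefficient $b\in dB$, and the $\pi$-coefficient of $v$ is $b^{-1}\tau$. But $\pi$-coefficients of elements of $R_1$ lie in $B\tau+B\tau^{-1}$. Similarly $\tau^{-1}\pi$ is an atom. So $\pi^2=(\tau\pi)(\tau^{-1}\pi)$ is now a product of two atoms.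

Each element needs its own new variable. To factor $d^{-j}\pi^2$ for all $j$ with this same $\tau$, as $(\tau\pi)(d^{-j}\tau^{-1}\pi)$, would put all $d^{-j}\tau^{-1}\pi$ in the ring, and $\tau^{-1}\pi$ would again be infinitely divisible by $d$.

**The same repair for polynomials, and where it stops.** We need every nonzero $f\in Q[x]$ to become a product of atoms. The first thing to try is
$$f=(\tau_f\pi)\cdot(\tau_f^{-1}\pi^{-1}f),$$
adjoining $\tau_f\pi$ and the coefficients of the second factor. Apply it to $f=\pi^2(1+\beta_1x+\beta_2x^2)$. Now $\tau_f\pi$ divides all of $\pi^2,\beta_1\pi^2,\beta_2\pi^2$. In Section 1 this set had no MCD because every common divisor had order $0$, and this is now false. In fact the example is lost. We want factorization lengths of elements outside $Q$ to be bounded. Then the set $\{\tau_f^{-1}\pi,\tau_f^{-1}\beta_1\pi,\tau_f^{-1}\beta_2\pi\}$, which is not contained in $Q$, has an MCD $e$ (take a common divisor that is a product of as many nonunits as possible), and $\tau_f\pi e$ is an MCD of our triple. A constant factor of $f$ is a common divisor of its coefficients, so constant factors must be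 avoided for this $f$.

**What works for the quadratic.** Over an algebraically closed field $1+\beta_1x+\beta_2x^2=(x-\rho)\cdot\beta_2(x-\rho')$. Let
$$q_1=\tau_f\pi(x-\rho),\qquad q_2=\tau_f^{-1}\pi\beta_2(x-\rho'),\qquad f=q_1q_2,$$
and adjoin only the coefficients of $q_1$ and $q_2$. Could a new element such as $\tau_f\pi\lambda$, $\lambda\in F+F\rho$, divide $\pi^2,\beta_1\pi^2,\beta_2\pi^2$, with quotients whose $\pi$-coefficients lie in $\tau_f^{-1}(F\beta_2+F\beta_2\rho')$? Then the three-dimensional space $V$ would lie in $\lambda(F\beta_2+F\beta_2\rho')$, of dimension at most two. It cannot. So $f$ is factored and no common divisor of order one appears.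

For a pair this is hopeless, as it must be by Theorem A(b): any factorization of $1+\beta_1x$ over a field has a constant factor.

Two tasks remain. For polynomials of higher degree the dimension count is not enough, and we need a lemma that finds a good splitting (Section 4). And we have to bound the $d$-divisibility of elements outside $Q$ in a ring where infinitely many polynomials have been repaired (Section 8). For this second purpose $V$ will have to be enlarged.

## 4. The space $\overline V$ and splittings over $\kappa_0$

From now on fix $N\ge2$, a DVR $B$ with uniformizer $d$, and $F=\mathrm{Frac}(B)=B[1/d]$. Let $\beta_1,\dots,\beta_N$ be algebraically independent over $F$, $\beta_0=1$, let $\kappa_0$ be an algebraic closure of $F(\beta_1,\dots,\beta_N)$, and let $\overline F$ be the algebraic closure of $F$ in $\kappa_0$. Put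
$$V=\sum_{s=0}^NF\beta_s,\qquad \dim_FV=N+1.$$
For $g\in\kappa_0[x]$ let $A(g)\subset\kappa_0$ be the $F$-span of the coefficients of $g$. For example $A(x-\rho)=F+F\rho$.

**Recollections on valuations.** A *valuation* means a Krull valuation of arbitrary rank, with $w(0)=\infty$. It is trivial on $F$ if $w(F^*)=0$, which means that its valuation ring contains $F$. An example on $F(\beta_1,\dots,\beta_N)$ is $w(p/q)=\deg q-\deg p$ for polynomials $p,q\neq 0$ in the $\beta$'s. We use two textbook facts.

* Gauss's lemma for valuations: extending $w$ to $\kappa_0[x]$ by letting $w(g)$ be the minimum of the values of the coefficients, one has $w(g_1g_2)=w(g_1)+w(g_2)$.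
* The integral closure of a subring of a field is the intersection of the valuation rings of the field that contain it. So if $w(z)\ge0$ for all valuations $w$ of $\kappa_0$ trivial on $F$, then $z\in\overline F$.

**Definition 4.1.** For a valuation $w$ of $\kappa_0$ trivial on $F$ put $w(V)=\min_sw(\beta_s)$. As $w$ is trivial on $F$, this is also $\min_{v\in V}w(v)$. Let
$$\overline V=\{y\in\kappa_0:\ w(y)\ge w(V)\text{ for all valuations }w\text{ of }\kappa_0\text{ trivial on }F\}.$$
This is an $F$-subspace of $\kappa_0$ containing $V$.

**An element of $\overline V$ outside $V$.** Take $N=2$, let $\rho$ be a root of $\beta_2x^2+\beta_1x+1$, and let $\eta=\beta_2\rho$. Multiplying the equation of $\rho$ by $\beta_2$ gives $\eta^2+\beta_1\eta+\beta_2=0$. The polynomial $X^2+\beta_1X+\beta_2$ has degree one in $\beta_2$ with leading coefficient $1$, so it is irreducible in $F[\beta_1,\beta_2,X]$. By the classical Gauss lemma it is irreducible over $F(\beta_1,\beta_2)$. So $\eta\notin F(\beta_1,\beta_2)$, and in particular $\eta\notin V$. But $\eta\in\overline V$. Let $m=w(V)\le w(\beta_0)=0$. If $w(\eta)<m$, then $w(\beta_1\eta)\ge m+w(\eta)>2w(\eta)$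 and $w(\beta_2)\ge m\ge2m>2w(\eta)$, so $\eta^2+\beta_1\eta+\beta_2$ would have value $2w(\eta)\ne\infty$, a contradiction.

**(4.2)** *If $0\ne\bar f=g_1g_2\in\overline V[x]$ with $g_i\in\kappa_0[x]$, then $\lambda\mu\in\overline V$ for all $\lambda\in A(g_1)$, $\mu\in A(g_2)$.* Indeed, for each $w$ trivial on $F$ we have $w(\lambda)\ge w(g_1)$ and $w(\mu)\ge w(g_2)$, so $w(\lambda\mu)\ge w(g_1)+w(g_2)=w(\bar f)\ge w(V)$.

**(4.3)** *If $z\in\kappa_0$ and $zV\subset\overline V$, then $z\in\overline F$.* Given $w$, choose $s$ with $w(\beta_s)=w(V)$. From $z\beta_s\in\overline V$ we get $w(z)+w(\beta_s)\ge w(\beta_s)$, so $w(z)\ge0$. This holds for every $w$ trivial on $F$, so $z\in\overline F$.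

**Lemma 4.4.** Every nonzero $\bar f\in\overline V[x]$ can be written $\bar f=g_1g_2$ in $\kappa_0[x]$ with $g_1$ monic and $g_1,g_2$ coprime, such that

(NB) there is no $\lambda\in A(g_1)$ with $V\subset\lambda A(g_2)$, and no $\lambda\in A(g_2)$ with $V\subset\lambda A(g_1)$.

Moreover, if $V\not\subset A(\bar f)$ we may take $g_1=1$.

The naive repair in Section 3 was $g_1=1$, $g_2=\bar f$ with $V\subset A(\bar f)$. It violates (NB) with $\lambda=1$.

**Step 1: the case $V\not\subset A(\bar f)$.** Here the constant factor is harmless. Take $g_1=1$, $g_2=\bar f$. For $\lambda\in A(g_1)=F$ we have $\lambda A(\bar f)\subset A(\bar f)$, which does not contain $V$. For $\lambda\in A(\bar f)$ we have $\dim_F\lambda F\le1<\dim_FV$.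

**Step 2: if $V\subset A(\bar f)$, there is a root outside $\overline F$.** This root will carry the splitting. Let $c$ be the leading coefficient of $\bar f$. If $\bar f$ had no roots, or all roots in $\overline F$, then $\bar f\in c\overline F[x]$, so $V\subset A(\bar f)\subset c\overline F$ and $\beta_1=\beta_1/\beta_0\in\overline F$, a contradiction. So there is a root $\rho\notin\overline F$, of multiplicity $m$, say. Put $g_1=(x-\rho)^m$ and $g_2=\bar f/g_1$. Then $g_1$ is monic, and $g_1,g_2$ are coprime.

**Step 3: the first half of (NB).** We use $\overline V$ to rule out $\lambda\in A(g_1)$. Suppose $\lambda\in A(g_1)$ and $V\subset\lambda A(g_2)$. Then $\lambda\ne0$. For every $\mu\in A(g_1)$,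
$$\frac{\mu}{\lambda}V\subset\mu A(g_2)\subset\overline V$$
by (4.2), so $\mu/\lambda\in\overline F$ by (4.3). Apply this to $\mu=1$ and to $\mu=\pm\rho^m$, the leading and constant coefficients of $g_1$. The quotient of the two results gives $\rho^m\in\overline F$, hence $\rho\in\overline F$, a contradiction.

**Step 4: the second half of (NB).** Here transcendence degree decides, and $N\ge2$ is used. Suppose $\lambda\in A(g_2)$ and $V\subset\lambda A(g_1)\subset\lambda F[\rho]$. Then $\lambda\ne0$, and $\beta_1=\beta_1/\beta_0$ and $\beta_2=\beta_2/\beta_0$ lie in $F(\rho)$, which has transcendence degree at most $1$ over $F$. This contradicts the algebraic independence of $\beta_1,\beta_2$. $\square$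

## 5. Lifting coprime factors to power series coefficients

The lemma splits only the leading $\pi$-coefficient of a polynomial. To split the polynomial itself we use Hensel's lemma in a form that allows the degree to drop modulo $\pi$.

**Lemma 5.1 (Hensel).** Let $k$ be a field, let $f\in k[[\pi]][x]$ with $\bar f=f\bmod\pi\ne0$, and let $\bar f=g_1g_2$ with $g_1$ monic and $g_1,g_2$ coprime in $k[x]$. Then $f=P_1P_2$ with $P_i\in k[[\pi]][x]$ and $P_i\equiv g_i\bmod\pi$.

*Proof.* We correct the product one power of $\pi$ at a time with bounded degrees. Let $r=\deg g_1$ and $r_2=\deg f-r\ge0$. Start with $P_1=g_1$, $P_2=g_2$. Suppose that $f-P_1P_2=\pi^jh$ with $j\ge1$, $P_1$ monic of degree $r$, $\deg P_2\le r_2$, and $P_i\equiv g_i\bmod\pi$. This holds at the start with $j=1$. Then $\deg h\le\deg f$. By coprimality, and reducing the multiplier of $g_2$ modulo the monic $g_1$, write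
$$h\bmod\pi=ag_2+bg_1,\qquad a,b\in k[x],\ \deg a<r .$$
Since $\deg(ag_2)<\deg\bar f\le\deg f$ (or $a=0$), we get $\deg(bg_1)\le\deg f$, so $\deg b\le r_2$. Replace $P_1,P_2$ by $P_1+\pi^ja$, $P_2+\pi^jb$. The degree conditions and the residues modulo $\pi$ are kept, and modulo $\pi^{j+1}$ the product grows by $\pi^j(aP_2+bP_1)\equiv\pi^j(ag_2+bg_1)\equiv\pi^jh$. So now $f\equiv P_1P_2\bmod\pi^{j+1}$. As degrees stay bounded, the process converges coefficientwise. $\square$

## 6. The tower of fields and the rings $R\subset T$

Every repair introduces a variable $\tau_f$. New variables mean new power series and new polynomials in need of repair. So we repeat the process countably often.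

**Step 1: the tower.** Let $\pi$ be an indeterminate. Given an algebraically closed field $\kappa_n\supset\kappa_0$, put
$$O_n=\kappa_n[[\pi]],\qquad Q_n=\overline V\pi^2+\pi^3O_n .$$
Let $\mathcal F_n$ be the set of nonzero $f\in Q_n[x]$ not in $Q_{n-1}[x]$ (for $n=0$: all nonzero $f\in Q_0[x]$). Let $\kappa_{n+1}$ be an algebraic closure of $\kappa_n(\tau_f:f\in\mathcal F_n)$, with independent indeterminates $\tau_f$. Put $\kappa=\bigcup\kappa_n$, $O=\bigcup O_n\subset\kappa[[\pi]]$ and
$$Q=\bigcup Q_n=\overline V\pi^2+\pi^3O,\qquad\mathcal F=\bigsqcup\mathcal F_n .$$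
A polynomial has finitely many coefficients, so every nonzero $f\in Q[x]$, constants included, lies in exactly one $\mathcal F_n$. The family $(\tau_f)_{f\in\mathcal F}$ is algebraically independent over $\kappa_0$, since at each stage the new variables are independent over $\kappa_n$. For $y\in O$ we write $[y]_j$ for the coefficient of $\pi^j$.

**Step 2: factoring each $f\in\mathcal F$.** Now each $f$ receives its factors. Let $f\in\mathcal F_n$ and write $f=\pi^{\ell}f^\flat$ with $\ell\ge2$, $f^\flat\in O_n[x]$ and $\bar f:=f^\flat\bmod\pi\ne0$ in $\kappa_n[x]$.

* *Type I, $\ell=2$.* The coefficients of $\bar f$ are $\pi^2$-coefficients of elements of $Q$, so $\bar f\in\overline V[x]\subset\kappa_0[x]$. Take $g_1,g_2\in\kappa_0[x]$ as in Lemma 4.4, with $g_1=1$ if $V\not\subset A(\bar f)$. They are coprime in $\kappa_n[x]$ too, because $1$ is a combination of them. Lemma 5.1 gives $f^\flat=P_1P_2$ with $P_i\in O_n[x]$, $P_i\equiv g_i\bmod\pi$. If $g_1=1$, we take $P_1=1$, $P_2=f^\flat$. Put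
$$q_{f,1}=\tau_f\pi P_1,\qquad q_{f,2}=\tau_f^{-1}\pi P_2,\qquad\text{so } f=q_{f,1}q_{f,2}.$$
* *Type II, $\ell\ge3$.* Put
$$q_{f,1}=\tau_f\pi,\qquad q_{f,2}=\tau_f^{-(\ell-2)}\pi^2f^\flat,\qquad\text{so } f=q_{f,1}^{\,\ell-2}q_{f,2}.$$

For example, $f=\pi^2$ is of type I with factors $\tau_f\pi$ and $\tau_f^{-1}\pi$; $f=\pi^2(1+\beta_1x+\beta_2x^2)$ with $N=2$ is of type I with linear factors $q_{f,i}$ whose $\pi$-coefficients are as in Section 3; and $f=\pi^3$ is of type II with factors $\tau_f\pi$ and $\tau_f^{-1}\pi^2$.

**(6.1)** *$q_{f,1},q_{f,2}\notin Q[x]$.* This says that the factors have left the bad ideal. Elements of $Q$ have order at least $2$ in $\pi$, while both $q$'s of type I, and $q_{f,1}$ of type II, have a coefficient of order $1$. For $q_{f,2}$ of type II, some coefficient has $\pi^2$-coefficient $\tau_f^{-(\ell-2)}c$ with $c\in\kappa_n^*$ and $\ell-2\ge1$. This is not in $\kappa_n\supset\overline V$, because $\tau_f$ is transcendental over $\kappa_n$.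

**Step 3: the rings.** We adjoin the coefficients of all factors, with scalars from $B$ only. Let $W_f^+$ and $W_f^-$ be the $B$-submodules of $\pi O$ spanned by the coefficients of $q_{f,1}$ and of $q_{f,2}$, respectively. Let $W=\sum_{f\in\mathcal F}(W_f^++W_f^-)$ and let $W^2$ be the $B$-span of products of two elements of $W$. With $FW$, $FW^2$ denoting $F$-spans, define
$$R=B+W+W^2+Q\ \subset\ T=F+FW+FW^2+Q\ \subset\ O .$$
Since $W\subset\pi O$, products of three elements of $W$ lie in $\pi^3O\subset Q$. Since $Q\subset\pi^2O$, also $WQ$ and $QQ$ lie in $\pi^3O\subset Q$. And $FQ=Q$, because $\overline V$ is an $F$-space. So $R$ and $T$ are rings, hence domains, and $Q$ is an ideal of $T$ and of $R$. All $q_{f,i}$ lie in $R[x]$.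

**Step 4: units.** We need to know which elements are units, to find the maximal ideal and to compare $R$ with $T$. The map $y\mapsto[y]_0$ is a ring homomorphism $R\to B$, so units of $R$ have $[y]_0\in B^*$. Conversely, let $[y]_0\in B^*$ and write $y=[y]_0(1+z)$ with $z\in W+W^2+Q\subset\pi O$. Then $1+z$ is invertible in $O$, and identity (3.1) shows $(1+z)^{-1}\in R$. So the units of $R$ are exactly the $y\in R$ with $[y]_0\in B^*$, and $R$ has the unique maximal ideal
$$\mathfrak m=dB+W+W^2+Q .$$
In the same way the units of $T$ are the $y\in T$ with $[y]_0\ne0$. In particular $d$ is a nonunit of $R$ and a unit of $T$.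

**Step 5: level-one coefficients.** All later computations take place in the coefficients of $\pi$ and $\pi^2$; we record them. For type I let $A_f^+,A_f^-\subset\kappa_0$ be the $B$-spans of the coefficients of $g_1$ and $g_2$. For type II put $A_f^+=B$, $A_f^-=0$. These are finitely generated $B$-modules. The set of $\pi$-coefficients of elements of $W_f^{\pm}$ is $\tau_f^{\pm1}A_f^{\pm}$; for $W_f^-$ in type II it is $0$, since all its elements have order at least $2$. Moreover:

**(6.2)** *For $w,w'\in W$ the $\pi^2$-coefficient of $ww'$ is $[w]_1[w']_1$*, since both have order at least $1$.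

**(6.3)** *$A_f^+A_f^-\subset\overline V$*, by (4.2) for type I and trivially for type II.

## 7. The set $\{\beta_0\pi^2,\dots,\beta_N\pi^2\}$ has no MCD in $R$

We follow Section 1: show that common divisors become units once $d$ is inverted, and conclude that each can be multiplied by $d$.

**Claim 7.1.** Every common divisor in $T$ of $\beta_0\pi^2,\dots,\beta_N\pi^2$ is a unit of $T$.

*Proof.* Suppose $w\in T$ is a nonunit and $wy^{(s)}=\beta_s\pi^2$ with $y^{(s)}\in T$, $0\le s\le N$. Then $[w]_0=0$, so $w$ has order $1$ or $2$ in $\pi$.

**Step 1: order $2$ is impossible.** Here the argument of Section 1 applies. All $y^{(s)}$ have order $0$, so $[y^{(s)}]_0\in F^*$ and $[w]_2[y^{(s)}]_0=\beta_s$. Dividing the equations for $s=1$ and $s=0$ gives $\beta_1\in F$, a contradiction.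

**Step 2: order $1$ gives monomials.** Now all $y^{(s)}$ have order $1$. Put $\lambda=[w]_1$ and $\mu_s=[y^{(s)}]_1$, so $\lambda\mu_s=\beta_s$. The $\pi$-coefficients of elements of $T$ come only from $FW$, so $\lambda$ and all $\mu_s$ lie in
$$L=\bigoplus_{f\in\mathcal F}\bigl(\tau_fFA_f^+\oplus\tau_f^{-1}FA_f^-\bigr)\subset\kappa_0[\tau_f^{\pm1}:f\in\mathcal F].$$
As $\lambda\mu_0=\beta_0=1$, $\lambda$ is a unit of this Laurent polynomial ring over the field $\kappa_0$. Such units are nonzero constants times monomials. Since $\lambda\in L$, we get $\lambda=c\,\tau_f^{\varepsilon}$ for some $f\in\mathcal F$, $\varepsilon=\pm1$, $0\ne c\in FA_f^{\varepsilon}$. Then $\mu_s=\beta_sc^{-1}\tau_f^{-\varepsilon}\in L$ means $\beta_sc^{-1}\in FA_f^{-\varepsilon}$ for all $s$, that is,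
$$V\subset c\,FA_f^{-\varepsilon},\qquad c\in FA_f^{\varepsilon}. \tag{7.2}$$

**Step 3: (7.2) is impossible.** This is what (NB) was made for. If $f$ is of type II, then $FA_f^-=0$, so $\varepsilon=-1$ contradicts $c\ne0$ and $\varepsilon=+1$ contradicts $V\ne0$. If $f$ is of type I, then $FA_f^+=A(g_1)$ and $FA_f^-=A(g_2)$, and (7.2) contradicts (NB). $\square$

**Claim 7.3.** $S=\{\beta_0\pi^2,\dots,\beta_N\pi^2\}\subset Q$ has no MCD in $R$.

*Proof.* Let $w\in R$ be a common divisor of $S$ in $R$. By Claim 7.1 it is a unit of $T$, hence so is $wd$. As $Q$ is an ideal of $T$, $\beta_s\pi^2(wd)^{-1}\in Q\subset R$ for all $s$. So $wd$ is a common divisor of $S$ in $R$. It is divisible by $w$, and it is not an associate of $w$, since $d$ is a nonunit of $R$. So $w$ is not an MCD. $\square$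

## 8. $R/Q$ is a free $B$-module

We want factorizations of elements outside $Q$ to have bounded length. For this we show $\bigcap_j(\mathfrak m^j+Q)=Q$.

**Step 1: reduction to divisibility by $d$.** This turns powers of $\mathfrak m$ into powers of $d$. Let $\mathfrak n=W+W^2+Q$. Then $\mathfrak m=dB+\mathfrak n$, and products of three elements of $\mathfrak n$ lie in $\pi^3O\subset Q$. Expand a product of $j\ge2$ elements of $\mathfrak m$. Terms with at least three factors from $\mathfrak n$ lie in $Q$; the other terms have at least $j-2$ factors from $dB$ and lie in $d^{j-2}R$. So $\mathfrak m^j\subset d^{j-2}R+Q$. Hence it suffices to show $\bigcap_jd^jA=0$ for the $B$-module $A=R/Q$. In a free $B$-module this holds, by looking at coordinates and using $\bigcap_jd^jB=0$. So it suffices to prove: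

**Claim 8.1.** $A=R/Q$ is a free $B$-module.

**Why $\overline V$ and not $V$.** Let $N=2$ and suppose we had worked with $Q'=V\pi^2+\pi^3O$ instead of $Q$. Take $f_j=d^{-j}\pi^2(\beta_2x^2+\beta_1x+1)$ for $j\ge0$. They belong to $Q'[x]$. With $g_1=x-\rho$, $g_2=d^{-j}\beta_2(x-\rho')$ and the same root $\rho$ for all $j$, the product of the constant coefficient of $q_{f_j,1}$ and the leading coefficient of $q_{f_j,2}$ is $-d^{-j}\eta\pi^2$ modulo $\pi^3O$, with $\eta=\beta_2\rho$ as in Section 4. The variables $\tau_{f_j}$ have canceled. So $\eta\pi^2$ would lie in $d^jR+Q'$ for every $j$, although $\eta\notin V$, so $\eta\pi^2\notin Q'$. With $\overline V$ such products lie in $Q$, by (6.3), and this is how (6.3) enters below.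

*Proof of Claim 8.1.* We build a basis along the tower.

**Step 2: coordinates on $A$.** The map $y\mapsto([y]_0,[y]_1,[y]_2\bmod\overline V)$ from $R$ to $F\oplus\kappa\oplus\kappa/\overline V$ is $B$-linear with kernel exactly $\overline V\pi^2+\pi^3O=Q$. Identify $A$ with its image, and speak of levels $0$, $1$, $2$.

Let $W_{<n}=\sum_{j<n}\sum_{f\in\mathcal F_j}(W_f^++W_f^-)$. This lies in $\pi O_n$, as the $q_{f,i}$ with $f\in\mathcal F_j$ have coefficients in $O_{j+1}$. Let $\Lambda_{<n}\subset\kappa_n$ be the module of $\pi$-coefficients of elements of $W_{<n}$, and let $A_n$ be the image of $B+W_{<n}+W_{<n}^2$. Then $A_0=B$, $A=\bigcup A_n$, and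
$$A_n\subset H_0:=F\oplus\kappa_n\oplus\kappa_n/\overline V .$$
We show that $A_{n+1}=A_n\oplus(\text{free module})$ for every $n$. Then the basis of $A_0$ together with bases of all these complements is a basis of $A$.

**Step 3: grading the step from $A_n$ to $A_{n+1}$.** The new variables separate the new generators. Let
$$E=\kappa_n[\tau_f^{\pm1}:f\in\mathcal F_n]=\bigoplus_e\kappa_n\tau^e\subset\kappa_{n+1},$$
where $e$ runs over the finitely supported exponents. Since $\overline V\subset\kappa_n$,
$$F\oplus E\oplus E/\overline V=\bigoplus_eH_e,\qquad H_e=\kappa_n\tau^e\oplus\kappa_n\tau^e\ \text{(levels 1 and 2) for }e\ne0 .$$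
Let $\delta_f$ be the exponent of $\tau_f$. The module $A_{n+1}$ is generated by $A_n\subset H_0$ and the images of the following modules, for $f\ne g$ in $\mathcal F_n$ and signs $\varepsilon,\varepsilon'$. Since $P_1,P_2,f^\flat\in O_n[x]$, and by (6.2), each image lies in a single $H_e$.

* $W_f^+$, in $H_{\delta_f}$; and $W_f^-$, in $H_{-\delta_f}$ (type I) or $H_{-(\ell-2)\delta_f}$ (type II). All are finitely generated.
* $W_f^\varepsilon W_g^{\varepsilon'}$: level $2$ only, equal to $\tau_f^\varepsilon\tau_g^{\varepsilon'}A_f^\varepsilon A_g^{\varepsilon'}$, finitely generated, in $H_{\varepsilon\delta_f+\varepsilon'\delta_g}$.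
* $W_f^\varepsilon W_f^\varepsilon$: level $2$ only, equal to $\tau_f^{2\varepsilon}A_f^\varepsilon A_f^\varepsilon$, finitely generated, in $H_{2\varepsilon\delta_f}$.
* $W_f^+W_f^-$: level $2$ only, equal to the image of $A_f^+A_f^-\subset\overline V$ by (6.3), so its image is $0$.
* $W_f^\varepsilon W_{<n}$: level $2$ only, equal to $\tau_f^\varepsilon A_f^\varepsilon\Lambda_{<n}$, in $H_{\varepsilon\delta_f}$.

Apart from $A_n$, every nonzero image lies in some $H_e$ with $e\ne0$. So $A_{n+1}=\bigoplus_e(A_{n+1}\cap H_e)$ and $A_{n+1}\cap H_0=A_n$. It remains to show that $A_{n+1}\cap H_e$ is free for each $e\ne0$.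

**Step 4: the two shapes of a graded piece.** For fixed $e\ne0$ only finitely many of the listed modules lie in $H_e$, because $e$ determines the $f$ (and $g$) involved. So $A_{n+1}\cap H_e$ is either a finitely generated $B$-submodule of an $F$-vector space, hence finitely generated torsion-free and therefore free; or, for $e=\varepsilon\delta_f$, a sum $Y+G$ with $G$ finitely generated and $Y=\tau_f^\varepsilon A_f^\varepsilon\Lambda_{<n}$ placed in level $2$. Only the second shape needs work, since $Y$ can be infinitely generated.

**Step 5: $Y$ is free.** We use the old variables. We have $\Lambda_{<n}=\sum_g(\tau_gA_g^++\tau_g^{-1}A_g^-)$ over $g\in\bigcup_{j<n}\mathcal F_j$. All $A_f^{\pm},A_g^{\pm}$ lie in $\kappa_0$, and the monomials $\tau_g^{\pm1}$ are linearly independent over $\kappa_0$. So $A_f^\varepsilon\Lambda_{<n}$ is the direct sum of the modules $\tau_g^{\pm1}A_f^\varepsilon A_g^{\pm}$, which are finitely generated and torsion-free, hence free. Multiplication by $\tau_f^\varepsilon$ is injective, so $Y$ is free.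

**Step 6: $Y+G$ is free.** We split off the part of $G$ that is independent of $Y$. The module $G/(G\cap FY)$ is finitely generated and embeds in $H_e/FY$, so it is torsion-free, hence free. Therefore $G=(G\cap FY)\oplus G'$ with $G'$ free. As $B$ is noetherian, $G\cap FY$ is finitely generated, and since $F=B[1/d]$, $d^s(G\cap FY)\subset Y$ for some $s$. So $Y+(G\cap FY)\subset d^{-s}Y$ is a submodule of a free module over the PID $B$, hence free. Finally
$$Y+G=\bigl(Y+(G\cap FY)\bigr)\oplus G',$$
because the first summand lies in $FY$ and $G'\cap FY\subset G'\cap(G\cap FY)=0$. So $Y+G$ is free. $\square$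

**Step 7: bounded factorizations outside $Q$.** We draw the two consequences that we need. Let $s\in R\setminus Q$. By Claim 8.1 and Step 1, $s\notin\mathfrak m^j$ for some $j$. A product of $j$ or more nonunits lies in $\mathfrak m^j$. So every factorization of $s$ into nonunits has fewer than $j$ factors.

**(8.2)** *Every nonunit of $R$ not in $Q$ is a product of atoms.* Take a factorization into nonunits of maximal length. A factor that is not an atom could be split, giving a longer one.

**(8.3)** *Every finite $S\subset R$ with $S\not\subset Q$ has an MCD.* Fix $s\in S\setminus Q$. If a product of $j$ nonunits ($j\ge0$; the empty product is $1$) is a common divisor of $S$, then $s\in\mathfrak m^j$, so $j$ is bounded. Choose such a common divisor $e$ with $j$ maximal. If $S/e$ had a nonunit common divisor $c$, then $ec$ would be a common divisor of $S$ and a product of $j+1$ nonunits, a contradiction.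

## 9. Atomicity of $R[x]$ and MCDs of sets with at most $N$ elements

**Step 1: elements of $R[x]\setminus Q[x]$.** These factor by the results of Section 8. Let $h\in R[x]\setminus Q[x]$. By (8.3) its set of coefficients has an MCD $e$, and $e\neq0$ because $h\ne0$. So $h=eh'$ with $h'$ primitive. Here $e\notin Q$, since $Q$ is an ideal of $R$ and otherwise $h\in Q[x]$. So $e$ is a unit or, by (8.2), a product of atoms of $R$, which are atoms of $R[x]$. By Fact 2.4, $h'$ is a unit or a product of atoms. Hence every element of $R[x]\setminus Q[x]$ is a unit or a product of atoms of $R[x]$.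

**Step 2: elements of $Q[x]$.** These were repaired by construction. A nonzero $f\in Q[x]$, constants included, lies in $\mathcal F$ and is a product of copies of $q_{f,1}$ and $q_{f,2}$. These lie in $R[x]$ and, by (6.1), not in $Q[x]$. By Step 1 each of them is a unit or a product of atoms, so a nonunit $f$ is a product of atoms. With Step 1, $R[x]$ is atomic, and so is $R$ by Theorem A(b).

**Step 3: sets with at most $N$ elements.** For these the repair used a constant factor, and a constant factor is a common divisor. Let $S=\{s_0,\dots,s_r\}\subset R$ with $r+1\le N$ and some nonzero element. If $S\not\subset Q$, use (8.3). If $S\subset Q$, let $f=\sum s_ix^i\in\mathcal F$. We write $f=yh$ with $y\in R$ and $h\in R[x]\setminus Q[x]$.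

* If $f$ is of type II, take $y=q_{f,1}^{\,\ell-2}=(\tau_f\pi)^{\ell-2}$ and $h=q_{f,2}$.
* If $f$ is of type I, then $\dim_FA(\bar f)\le N<\dim_FV$, so $V\not\subset A(\bar f)$ and $g_1=1$, $P_1=1$. Take $y=q_{f,1}=\tau_f\pi$ and $h=q_{f,2}$.

By (6.1) $h\notin Q[x]$, so the coefficient set of $h$, which is $S/y$ up to zeros, has an MCD $e$ by (8.3). The common divisors of $S/(ye)$ are units, so $ye$ is an MCD of $S$.

**Step 4: a set with $N+1$ elements.** By Claim 7.3 the $N+1$ distinct elements $\beta_0\pi^2,\dots,\beta_N\pi^2$ have no MCD in $R$. So $R$ is not an MCD domain, and by Theorem A(a) $R[x,y]$ is not atomic. As $R\supset B$ has the unique maximal ideal $\mathfrak m$, Theorem B is proved. $\square$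

For $N=2$ the ring $R[x]$ is atomic while $\{\pi^2,\beta_1\pi^2,\beta_2\pi^2\}$ has no MCD in $R$ and $R[x,y]$ is not atomic. So (1) implies neither (2) nor (3), and the conjecture is false. By Theorem A(b), atomicity of $R[x]$ still gives an MCD to every pair in $R$, and by Theorem B pairs cannot be replaced by triples.
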